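# Derivations of GB*-algebras are continuous

## A guess carried over from C*-algebras, tested on $\mathbb C^{\mathbb N}$, $\prod M_2(\mathbb C)$ and $L^\omega$

A derivation of an algebra $A$ is a linear map $\delta:A\to A$ with $\delta(xy)=x\delta(y)+\delta(x)y$. Every derivation of a C*-algebra is continuous; we take this as known. A Fréchet GB*-algebra, defined precisely in the next section, is a complete metrizable locally convex $*$-algebra $A$ which may contain "unbounded" elements, but which has a C*-algebra $C$ inside it as its bounded part. The problem, which comes from "Spatiality of derivations of Fréchet GB-algebras", is to prove or disprove that every derivation of a Fréchet GB*-algebra is continuous.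

The first guess is yes: the C*-algebra $C$ should carry its good behavior to $A$. Let us test this by hand on three algebras. That they are Fréchet GB*-algebras is checked in the next section.

**Test 1: $A=\mathbb C^{\mathbb N}$**, all complex sequences, coordinatewise operations, product topology. The bounded part is $C=\ell^\infty$. Let $e_m$ be the $m$-th unit sequence. For any idempotent $e$ in a commutative algebra, $\delta(e)=\delta(e^2)=2e\delta(e)$; multiplying by $e$ gives $e\delta(e)=2e\delta(e)$, so $e\delta(e)=0$ and then $\delta(e)=0$. Hence $e_m\delta(x)=\delta(e_mx)-\delta(e_m)x=\delta(x_me_m)=x_m\delta(e_m)=0$ for all $m$, so $\delta=0$. The guess holds.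

**Test 2: $A=\prod_{n\in\mathbb N}M_2(\mathbb C)$**, product topology, with $C$ the sequences of matrices that are bounded in norm. Let $e_m$ be the central idempotent which is the identity matrix in place $m$ and $0$ elsewhere. The computation $\delta(e)=e\delta(e)+\delta(e)e=2e\delta(e)$ works for central idempotents, so $\delta(e_m)=0$ and $e_m\delta(x)=\delta(e_mx)$. Thus the $m$-th coordinate of $\delta(x)$ is a linear function of the single matrix $x_m$. Linear maps on $M_2(\mathbb C)$ are continuous, so every coordinate of $\delta$ is continuous and $\delta$ is continuous. The guess holds again.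

This test also gives a warning. Let $h=(nE_{11})_n\in A$ and $\delta(x)=xh-hx$. For the constant sequence $x=(E_{12})_n\in C$ we get $\delta(x)=(-nE_{12})_n\notin C$. So a derivation of $A$ need not map $C$ into $C$.

**Test 3: $A=L^\omega:=\bigcap_{1\le s<\infty}L^s[0,1]$**, with the norms $\|\cdot\|_s$. Here $C=L^\infty[0,1]$, and $\log$, for instance, is an unbounded element. As in Test 1, $\delta$ kills all idempotents $1_E$, hence all simple functions. The simple functions are dense in $L^\omega$. If $\delta$ is continuous, it is therefore $0$. But there are no minimal idempotents with which to evaluate $\delta(f)$ at a point, and without continuity we cannot conclude. Here the hand method stops and continuity itself has to be proved. We come back to this example twice.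

## GB*-algebras, locally convex bimodules, and the theorem

All algebras are complex, and locally convex spaces, algebras and modules are Hausdorff.

**Definition (the family $\mathcal B^*$).** Let $A[\tau]$ be a unital locally convex $*$-algebra with continuous involution and jointly continuous multiplication. $\mathcal B^*$ is the collection of all closed, bounded, absolutely convex $B\subseteq A$ with $1\in B$, $B^*=B$ and $B^2\subseteq B$.

For such a $B$, the subalgebra $A[B]$ generated by $B$ is $\bigcup_{\lambda>0}\lambda B$, because absolute convexity makes this union a linear space and $B^2\subseteq B$ makes it closed under products. The Minkowski functional $\|x\|=\inf\{\lambda>0:x\in\lambda B\}$ is a norm on it, because $B$ is bounded and $\tau$ is Hausdorff.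

**Definition (pseudo-complete).** $A[\tau]$ is pseudo-complete if $A[B]$ is complete in its Minkowski norm for every closed, bounded, absolutely convex $B$ with $1\in B$ and $B^2\subseteq B$.

If $\tau$ is complete this is automatic: a norm-Cauchy sequence $(x_n)$ in $A[B]$ is $\tau$-Cauchy because $B$ is bounded, so it has a $\tau$-limit $x$; and from $x_n-x_m\in\varepsilon B$ for large $n,m$ we get $x_n-x\in\varepsilon B$ because $B$ is closed. For a non-example, take the eventually constant sequences with the topology of $\mathbb C^{\mathbb N}$ and $B=\{x:|x_n|\le1\text{ for all }n\}$. Then $A[B]$ is the whole algebra with the sup norm; the truncations of $(1/n)_n$ form a Cauchy sequence without limit in it.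

**Definition (GB*-algebra).** Let $A[\tau]$ be as above and pseudo-complete. It is a GB*-algebra if $\mathcal B^*$ has a greatest member $B_0$, and $A$ is symmetric: for every $x\in A$ the inverse $(1+x^*x)^{-1}$ exists in $A$ and belongs to $A[B_0]$. It is a Fréchet GB*-algebra if $\tau$ is moreover complete and metrizable.

We write $C:=A[B_0]=\bigcup_{\lambda>0}\lambda B_0$. Under these hypotheses $C$ is a unital C*-algebra for the Minkowski functional $\|\cdot\|$ of $B_0$ and the involution of $A$; this is part of what we are given. Moreover, $B_0$ is exactly the closed unit ball of $C$. Clearly $\|x\|\le1$ on $B_0$. Conversely, if $\|x\|\le1$, then $\lambda^{-1}x\in B_0$ for all $\lambda>1$, and letting $\lambda\downarrow1$ gives $x\in B_0$ because $B_0$ is $\tau$-closed.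

Examples:

- A unital C*-algebra, with $B_0$ its unit ball. If $B\in\mathcal B^*$ and $x\in B$, then $(x^*x)^n\in B$ for all $n$, so $\|x\|^{2n}=\|(x^*x)^n\|$ is bounded in $n$ and $\|x\|\le1$. Symmetry holds since $1+x^*x\ge1$.
- $\mathbb C^{\mathbb N}$ and $\prod M_2(\mathbb C)$, with $B_0=\{x:\|x_n\|\le1\text{ for all }n\}$. Apply the previous argument in each coordinate; symmetry holds since $\|(1+x_n^*x_n)^{-1}\|\le1$.
- $L^\omega$, with $B_0$ the unit ball of $L^\infty$. Multiplication is jointly continuous by Hölder's inequality $\|fg\|_s\le\|f\|_{2s}\|g\|_{2s}$. If $B\in\mathcal B^*$ and $f\in B$, then $|f|^{2n}=(f^*f)^n\in B$, so $\|f\|_{2n}^{2n}\le M$ for all $n$, and letting $n\to\infty$ gives $\|f\|_\infty\le1$. The unit ball of $L^\infty$ is bounded in $L^\omega$, and closed since a convergent sequence has an a.e. convergent subsequence. Symmetry holds because $(1+|f|^2)^{-1}\in L^\infty$. A sequence that is Cauchy in every $L^s$ has the same limit in every $L^s$, so $L^\omega$ is complete; the norms with $s\in\mathbb N$ define its topology, so it is Fréchet.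

Both conditions in the definition matter. In the algebra of entire functions with the compact-open topology and $f^*(z)=\overline{f(\bar z)}$, a member $f$ of some $B\in\mathcal B^*$ has powers bounded at each point, so $|f|\le1$ and $f$ is constant by Liouville. Hence $B_0=\{c\in\mathbb C:|c|\le1\}$ is the greatest member, but $1+z^2$ is not invertible: symmetry fails. In $C^\infty[0,1]$ with its usual Fréchet topology there is no greatest member. Indeed, if $f=f^*$ and $\sup|f|<1$, then the $k$-th derivative of $f^n$ is bounded by a polynomial in $n$ times $(\sup|f|)^{n-k}$ for $n\ge k$, so the powers of $f$ form a bounded set. Their closed absolutely convex hull lies in $\mathcal B^*$ (the general argument is in Step 2 below). A greatest member would contain all such $f$, in particular all functions $\frac12\sin(mx)$, whose derivatives are not uniformly bounded.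

**Definition (locally convex bimodule).** A locally convex $A$-bimodule is a Hausdorff locally convex space $X$ that is a unital $A$-bimodule ($1\xi=\xi1=\xi$) with jointly continuous actions $A\times X\to X$ and $X\times A\to X$. A derivation $\delta:A\to X$ is a linear map with $\delta(xy)=x\delta(y)+\delta(x)y$.

The basic example is $X=A$. Always $\delta(1)=2\delta(1)$, so $\delta(1)=0$. For $\xi\in X$ the map $x\mapsto x\xi-\xi x$ is a derivation; derivations of this form are called inner.

**Theorem 1.** Let $A[\tau]$ be a GB*-algebra ($\tau$ need not be metrizable or complete) and $X$ a locally convex $A$-bimodule. Then every derivation $\delta:A\to X$ is continuous. In particular, every derivation of a Fréchet GB*-algebra is continuous.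

So the guess is right. We use one external result. A Banach $C$-bimodule is a Banach space with a $C$-bimodule structure whose two actions are bounded bilinear maps.

**Ringrose's theorem** (J. R. Ringrose, *Automatic continuity of derivations of operator algebras*, J. London Math. Soc. (2) 5 (1972), 432–438). Every derivation from a C*-algebra $C$ into a Banach $C$-bimodule is norm continuous.

From C*-algebra theory we need only this: the C*-identity $\|a^*a\|=\|a\|^2$; a self-adjoint $a$ has norm equal to its spectral radius; $y^2\ge0$ for self-adjoint $y$; and the spectral mapping theorem.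

## Restricting to $C$: what Ringrose's theorem gives

The sensible first move is to restrict $\delta$ to $C$ and use automatic continuity there. The theorem on derivations $C\to C$ does not apply, since by Test 2 the values may leave $C$. We therefore turn $X$ into Banach $C$-bimodules, one for each continuous seminorm.

**Step 0: a seminorm estimate for the two-sided action.** Its purpose is to convert joint continuity into an inequality. Let $p$ be a continuous seminorm on $X$. The trilinear map $(a,\xi,b)\mapsto a\xi b$ is jointly continuous, so there are continuous seminorms $q$ on $A$ and $p_1$ on $X$ (take a maximum, so that the same $q$ serves for $a$ and $b$) with $p(a\xi b)\le1$ whenever $q(a),p_1(\xi),q(b)\le1$. For arbitrary $a,\xi,b$ and $\varepsilon>0$, divide them by $q(a)+\varepsilon$, $p_1(\xi)+\varepsilon$, $q(b)+\varepsilon$ respectively, apply this, and let $\varepsilon\downarrow0$. We get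
$$p(a\xi b)\le q(a)\,p_1(\xi)\,q(b)\qquad(a,b\in A,\ \xi\in X).\tag{1}$$

**Step 1: a derivation $d:C\to X$ is bounded on $B_0$.** The claim is that $\sup_{a\in B_0}p(d(a))<\infty$ for every continuous seminorm $p$ on $X$. We shall use it for $d=\delta|_C$, and later for derivations that are given only on $C$.

The seminorm $p$ itself need not be compatible with the action of $C$, so we enlarge it to
$$\hat p(\xi)=\sup_{a,b\in B_0}p(a\xi b).$$
Since $B_0$ is bounded, $M:=\sup_{B_0}q<\infty$, and (1) gives $\hat p\le M^2p_1$. So $\hat p$ is finite, and it is a seminorm as a supremum of seminorms. Since $1\in B_0$, $p\le\hat p$. If $a,b\in B_0$, then for $c,e\in B_0$ we have $ca,be\in B_0$ because $B_0^2\subseteq B_0$; so $p(c\,a\xi b\,e)\le\hat p(\xi)$, and taking the supremum over $c,e$ gives $\hat p(a\xi b)\le\hat p(\xi)$. Since $B_0$ is the closed unit ball of $C$, scaling gives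
$$\hat p(a\xi b)\le\|a\|\,\|b\|\,\hat p(\xi)\qquad(a,b\in C,\ \xi\in X).$$
Taking $b=1$ or $a=1$, we see that $\ker\hat p$ is stable under both actions of $C$, and that on the normed space $X/\ker\hat p$ both actions are contractive. They extend to the completion $X_{\hat p}$, and the bimodule axioms persist by density. So $X_{\hat p}$ is a Banach $C$-bimodule. The map $a\mapsto d(a)+\ker\hat p$ is a derivation $C\to X_{\hat p}$, since the quotient map respects the actions. By Ringrose's theorem there is $K$ with
$$p(d(a))\le\hat p(d(a))\le K\|a\|\qquad(a\in C).$$
On $B_0$ the right side is at most $K$. $\square$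

What remains? Two gaps. First, the norm topology of $C$ is in general finer than $\tau|_C$, so a linear map on $C$ may be bounded on $B_0$ without being $\tau$-continuous. In $\ell^\infty\subset\mathbb C^{\mathbb N}$ the functional $\varphi(x)=\sum_{n\ge1}2^{-n}x_n$ is bounded on $B_0$, but $2^me_m\to0$ in $\tau$ and $\varphi(2^me_m)=1$. So the derivation identity must be used again. Second, Step 1 says nothing about $\delta(x)$ for $x\notin C$.

The natural attempt at the second gap is to approximate. For $x=x^*$ put $k_\eta=(1+\eta x^2)^{-1}$ and $x_\eta=xk_\eta$. We shall see that $x_\eta\in C$ and $x_\eta\to x$ as $\eta\downarrow0$. But $\delta(x_\eta)\to\delta(x)$ would be an instance of the continuity we want to prove. If we use algebra instead, $x=x_\eta(1+\eta x^2)$ gives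
$$\delta(x)=\eta\,x_\eta\bigl(x\delta(x)+\delta(x)x\bigr)+\delta(x_\eta)(1+\eta x^2),$$
and $\delta(x)$ occurs on both sides. In the commutative case, with $a\xi=\xi a$, collecting terms yields
$$\frac{1-\eta x^2}{1+\eta x^2}\,\delta(x)=(1+\eta x^2)\,\delta(x_\eta),$$
and for an algebra of functions the coefficient vanishes wherever $\eta x^2=1$. The reason is visible: the function $s\mapsto s/(1+\eta s^2)$ has zero derivative at $s=\pm\eta^{-1/2}$, so there $\delta(x_\eta)$ loses the information about $\delta(x)$.

## The resolvent identity

We want a bounded function of $x$ from which $\delta(x)$ can be recovered. A derivation treats inverses well: from $uu^{-1}=1$ one gets $\delta(u)=-u\,\delta(u^{-1})\,u$. If $u$ is affine in $x$, the left side is a multiple of $\delta(x)$ and nothing on the right contains $\delta(x)$ except through $\delta(u^{-1})$. So take $u=i1+tx$, with $x=x^*$ and $t>0$, and $r=u^{-1}$, assuming for the moment that the inverse exists. Applying $\delta$ to $(i1+tx)r=1$ and using $\delta(1)=0$,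
$$t\,\delta(x)\,r+(i1+tx)\,\delta(r)=0,$$
and multiplying on the right by $i1+tx$,
$$\delta(x)=-\tfrac1t\,(i1+tx)\,\delta(r)\,(i1+tx).\tag{2}$$
As a check, for $\delta(x)=x\xi-\xi x$ the right side is $-\frac1t\bigl(\xi(i1+tx)-(i1+tx)\xi\bigr)=x\xi-\xi x$.

If $r$ lies in $B_0$, then $\delta(r)$ is under the uniform control of Step 1, while the two outer factors are $\tau$-controlled by (1). Both gaps close at once. For this we need $r\in B_0$, not merely $r\in C$: the bound on $\delta(r)$ must not depend on $x$.

For $L^\omega$ we can already finish Test 3. Let $\delta$ be a derivation of $L^\omega$. For each $s$, $L^s$ is a Banach $L^\infty$-bimodule, so $\delta|_{L^\infty}:L^\infty\to L^\omega\subset L^s$ is continuous from $\|\cdot\|_\infty$ to $\|\cdot\|_s$ by Ringrose's theorem. It vanishes on simple functions, which are norm dense in $L^\infty$, so $\delta|_{L^\infty}=0$. For real $f\in L^\omega$ the function $r=(i+f)^{-1}$ has $|r|\le1$, so $\delta(r)=0$ and (2) gives $\delta(f)=0$. Hence $\delta=0$.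

## Resolvents of self-adjoint elements lie in $B_0$

For functions, $|i+tx|\ge1$ makes the claim obvious. In a general GB*-algebra we have only the two axioms: symmetry, and that $B_0$ is greatest.

**Step 2: if $z=z^*\in A$ and $z^2\in C$, then $z\in C$.** This step is where maximality of $B_0$ is used; it lets us recognize elements of $C$ by their squares.

We have $z^2\in\lambda B_0$ for some $\lambda>0$; replacing $z$ by $\lambda^{-1/2}z$, we may assume $z^2\in B_0$. Let $S=\{z^j:j\ge0\}$. Since $z^{2j}\in B_0$ and $z^{2j+1}\in zB_0$ for all $j\ge0$, we have $S\subseteq B_0\cup zB_0$. Left multiplication by $z$ is continuous and linear, so $zB_0$ is bounded, and $S$ is bounded. Let $B$ be the closed absolutely convex hull of $S$. We check that $B\in\mathcal B^*$.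

- $B$ is closed and absolutely convex, contains $1=z^0$, and is bounded because in a locally convex space the closed absolutely convex hull of a bounded set is bounded.
- $B^*=B$: we have $S^*=S$ because $z=z^*$. The involution is conjugate-linear, so it maps the absolutely convex hull of $S$ onto itself, and it is continuous with continuous inverse (itself), so it maps the closure onto itself.
- $B^2\subseteq B$: a product of two absolutely convex combinations of elements of $S$ is an absolutely convex combination of products, and $SS\subseteq S$. So the hull is closed under products, and by continuity of multiplication so is its closure.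

Since $B_0$ is the greatest member, $z\in B\subseteq B_0$. $\square$

Self-adjointness is needed: in $\prod M_2(\mathbb C)$ the element $z=(nE_{12})_n$ has $z^2=0\in C$ but $z\notin C$. In the proof, $S^*=S$ would fail.

**Step 3: if $x=x^*\in A$ and $t>0$, then $i1+tx$ is invertible in $A$ and $r:=(i1+tx)^{-1}\in B_0$.** Moreover, $k:=(1+t^2x^2)^{-1}$ lies in $B_0$ and $xk\in C$. This step supplies the resolvents for (2).

Symmetry applied to the self-adjoint element $tx$ says that $k$ exists and $k\in C$. It is the inverse of a self-adjoint element, so $k=k^*$; and $x$ commutes with $1+t^2x^2$, hence with $k$. Put $y:=txk$. Then $y^*=k\,tx=y$, and since $t^2x^2=k^{-1}-1$,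
$$y^2=t^2x^2k^2=(k^{-1}-1)k^2=k-k^2\in C.$$
By Step 2, $y\in C$, so $xk\in C$.

Now we work inside the C*-algebra $C$. Since $y$ is a self-adjoint element of $C$, $k-k^2=y^2\ge0$ in $C$. This is the reason for first proving $y\in C$. By spectral mapping, every $\lambda$ in the spectrum of $k$ is real with $\lambda-\lambda^2\ge0$, so $\lambda\in[0,1]$. As $k$ is self-adjoint, $\|k\|\le1$, i.e. $k\in B_0$.

Next, $(tx+i1)(tx-i1)=1+t^2x^2=k^{-1}$ and all factors commute, so $i1+tx$ has the two-sided inverse
$$r=(tx-i1)k=y-ik\in C.$$
Since $y$ and $k$ are self-adjoint and commute,
$$r^*r=(y+ik)(y-ik)=y^2+k^2=k.$$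
So $\|r\|^2=\|r^*r\|=\|k\|\le1$, i.e. $r\in B_0$. $\square$

## The estimate that proves Theorem 1

**Step 4: a $\tau$-continuous bound for $\delta$.** Let $p$ be a continuous seminorm on $X$ and let $q,p_1$ be as in (1). Put $K:=\sup_{a\in B_0}p_1(\delta(a))$; this is finite by Step 1, applied to $d=\delta|_C$ and to the seminorm $p_1$ (not $p$). Let $x=x^*\in A$ and $t>0$. By Step 3 the resolvent $r$ exists and lies in $B_0$, so (2) holds and $p_1(\delta(r))\le K$. From (2) and (1), with $q(i1+tx)\le q(1)+tq(x)$,
$$p(\delta(x))\le\frac Kt\bigl(q(1)+t\,q(x)\bigr)^2\qquad\text{for every }t>0.$$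
We choose $t$ well. If $q(1)q(x)\ne0$, take $t=q(1)/q(x)$; the right side becomes $4Kq(1)q(x)$. If $q(x)=0$, the right side is $Kq(1)^2/t\to0$ as $t\to\infty$. If $q(1)=0$, it is $Ktq(x)^2\to0$ as $t\downarrow0$. In all cases
$$p(\delta(x))\le4K\,q(1)\,q(x)\qquad(x=x^*\in A).\tag{3}$$
(The parameter $t$ is only homogeneity, the passage from $x$ to $tx$. Already $t=1$ bounds $p(\delta(x))$ by $K(q(1)+1)^2$ for all self-adjoint $x$ with $q(x)\le1$.)

For general $x\in A$ write $x=x_1+ix_2$ with $x_1=\frac12(x+x^*)$ and $x_2=\frac1{2i}(x-x^*)$, both self-adjoint. Each satisfies $q(x_j)\le\frac12(q(x)+q(x^*))$. Adding the two instances of (3),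
$$p(\delta(x))\le4K\,q(1)\,\bigl(q(x)+q(x^*)\bigr)\qquad(x\in A).$$
The involution is continuous, so the right side is a continuous seminorm of $x$. As $p$ was arbitrary, $\delta$ is continuous. With $X=A$ and $\tau$ Fréchet this answers the problem: the statement is true. $\blacksquare$

## Extending derivations from $C$ to $A$

The estimate (3) can be run for a derivation that is given only on $C$. Write $\mathrm{Der}(A,X)$ for the space of derivations $A\to X$, and $H^1(A,X)$ for its quotient by the inner derivations; similarly for $C$.

**Theorem 2.** Let $A[\tau]$ be a GB*-algebra, $C=A[B_0]$, and $X$ a complete locally convex $A$-bimodule. Then every derivation $d:C\to X$ extends uniquely to a derivation $\delta:A\to X$, and $\delta$ is continuous. Hence restriction is a linear bijection $\mathrm{Der}(A,X)\to\mathrm{Der}(C,X)$. It carries inner derivations onto inner derivations, so $H^1(A,X)\cong H^1(C,X)$ for the (algebraic) first cohomology spaces. In particular, if $A$ is Fréchet, the derivations of $A$ are exactly the unique extensions of the derivations $C\to A$.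

In the last sentence the target on $C$ is $A$ and not $C$, as Test 2 requires.

**Step A: $C$ is $\tau$-dense in $A$.** This makes an extension unique once it is continuous. Let $x=x^*\in A$ and $\eta>0$. By Step 3 with $t=\sqrt\eta$, $k_\eta=(1+\eta x^2)^{-1}\in B_0$ and $xk_\eta\in C$. Since $1-k_\eta=\eta x^2k_\eta$,
$$x-xk_\eta=\eta\,x^3k_\eta\in\eta\,x^3B_0,$$
and $x^3B_0$ is bounded, so $xk_\eta\to x$ in $\tau$ as $\eta\downarrow0$. Every element of $A$ is a linear combination of two self-adjoint ones, so $C$ is dense. Completeness of $X$ plays no role here.

**Step B: a derivation $d:C\to X$ is continuous for $\tau|_C$.** Let $x=x^*\in C$ and $t>0$. The resolvent $r$ of Step 3 lies in $B_0\subseteq C$, and $i1+tx\in C$. So the derivation of (2) takes place inside $C$ and (2) holds with $d$ in place of $\delta$. Inequality (1) concerns the $A$-bimodule $X$ and is unchanged, and $K=\sup_{a\in B_0}p_1(d(a))$ is finite by Step 1 applied to $d$. Hence (3) holds for $d$ and self-adjoint $x\in C$. As $C^*=C$, splitting into self-adjoint parts stays in $C$, and $p(d(x))\le4Kq(1)(q(x)+q(x^*))$ for $x\in C$.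

**Step C: existence of the extension.** A continuous linear map from a dense subspace into a complete Hausdorff locally convex space extends to a continuous linear map; so $d$ extends to a continuous linear $\delta:A\to X$. The maps $(x,y)\mapsto\delta(xy)$ and $(x,y)\mapsto x\delta(y)+\delta(x)y$ from $A\times A$ to $X$ are continuous, because the product and the actions are jointly continuous. They agree on the dense set $C\times C$, and $X$ is Hausdorff, so they agree everywhere and $\delta$ is a derivation.

**Step D: uniqueness, and inner derivations.** Any derivation $A\to X$ that extends $d$ is continuous by Theorem 1, hence determined by its values on the dense subalgebra $C$. So restriction is a linear bijection $\mathrm{Der}(A,X)\to\mathrm{Der}(C,X)$. The inner derivation of $A$ given by $\xi\in X$ restricts to the inner derivation of $C$ given by $\xi$. Conversely, if $\delta(x)=x\xi-\xi x$ for $x\in C$, then both sides are continuous on $A$ and the identity holds on $A$ by density. So the bijection maps the inner derivations of $A$ onto those of $C$, and it induces an isomorphism of the quotients. If $A$ is Fréchet, $X=A$ is complete, which gives the last sentence. $\blacksquare$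

## Commutative GB*-algebras, and the contrast with $L^0[0,1]$

**Corollary 3.** Let $A[\tau]$ be a commutative GB*-algebra and $X$ a locally convex $A$-bimodule with $a\xi=\xi a$ for all $a\in A$, $\xi\in X$. Then every derivation $\delta:A\to X$ is $0$. In particular, commutative GB*-algebras have no nonzero derivations.

The Fréchet algebra $C^\infty[0,1]$ with the derivation $f\mapsto f'$ is no counterexample: it has no greatest $B_0$, as we saw.

**Step E: $\delta$ vanishes on $C$.** In $L^\omega$ we used idempotents. A general commutative $C$ may have few, so we use unitaries. Let $p$ be a continuous seminorm on $X$, and let $\hat p$ and $X_{\hat p}$ be as in Step 1. We write $\hat p$ also for the norm of $X_{\hat p}$. Let $D:C\to X_{\hat p}$ be the derivation induced by $\delta|_C$; by Step 1, $\hat p(D(a))\le K\|a\|$ for $a\in C$. By density of the image of $X$, left and right actions agree on $X_{\hat p}$, so induction on $n$ gives $D(a^n)=na^{n-1}D(a)$.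

Let $a=a^*\in C$ and $s>0$. The series $e^{isa}=\sum_n(is)^na^n/n!$ converges in norm and $D$ is norm continuous, so
$$D(e^{isa})=\sum_{n\ge1}\frac{(is)^n}{n!}\,n\,a^{n-1}D(a)=is\,e^{isa}D(a).$$
Now $e^{\pm isa}$ are unitaries of $C$, inverse to each other, of norm $1$. Hence
$$s\,\hat p(D(a))=\hat p\bigl(e^{-isa}D(e^{isa})\bigr)\le\hat p\bigl(D(e^{isa})\bigr)\le K\qquad\text{for all }s>0,$$
so $p(\delta(a))\le\hat p(\delta(a))=\hat p(D(a))=0$. As $p$ was arbitrary and $X$ is Hausdorff, $\delta(a)=0$ for self-adjoint $a\in C$, and by linearity for all $a\in C$.

**Step F: $\delta$ vanishes on $A$.** By Theorem 1, $\delta$ is continuous, and $C$ is dense by Step A, which did not use completeness of $X$. So $\delta=0$. For $X=A$ commutative, the condition $a\xi=\xi a$ holds automatically. $\blacksquare$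

Finally, local convexity cannot be dropped. A. F. Ber, V. I. Chilin and F. A. Sukochev (*Non-trivial derivations on commutative regular algebras*, Extracta Math. 21 (2006), 107–147) showed that $L^0[0,1]$ admits nonzero derivations. With the topology of convergence in measure, $L^0[0,1]$ is a complete metrizable topological $*$-algebra, not locally convex, in which $(1+x^*x)^{-1}\in L^\infty$ always. Every derivation $\delta$ of it kills idempotents by the computation of Test 1, hence the simple functions, which are dense. So a nonzero $\delta$ is discontinuous.

We can see which part of the argument is lost. For real $f\in L^0[0,1]$ the resolvent $r=(i+f)^{-1}$ satisfies $|r|\le1$, and the identity (2) is pure algebra, so it holds. If $\delta$ vanished on $L^\infty$, then (2) would give $\delta=0$. So a nonzero $\delta$ is nonzero on $L^\infty$, although it vanishes on the simple functions, which are norm dense in $L^\infty$. Hence $\delta|_{L^\infty}$ is not continuous from the norm to convergence in measure. The resolvents are there as before; what is missing is Step 1, where the continuous seminorms of a locally convex $X$ produced the Banach bimodules $X_{\hat p}$ to which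 Ringrose's theorem applies.
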